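\title{Hypermetric Hilbert geometries other than the hyperbolic ones}

\begin{abstract}
The Hilbert geometry of a convex body $K\subset\mathbb R^n$ is hypermetric if $(K-x)^\circ-(K-x)^\circ$ is a zonoid for every interior point $x$ of $K$. Ellipsoids, whose Hilbert geometries are the hyperbolic ones, have this property. We show that for every $n>2$ other bodies have it too, for example $\{|y|^2+\varepsilon y_1^4\le1\}$ with small $\varepsilon>0$. The proof has two parts. For an arbitrary convex body, the property holds if and only if, for every direction $\eta$, the Fourier multiplier $|r|^n$ applied to the function $V_\eta$ that measures the hyperplane sections orthogonal to $\eta$ gives a nonnegative distribution inside the width interval. For the ball this distribution is a positive multiple of $(1-t^2)^{-(n+1)/2}$, and its positivity survives, up to the endpoints of the interval, under perturbations that are small in $C^{2n+5}$.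
\end{abstract}

\section{The problem}\label{sec:problem}

\subsection{Hilbert geometries and zonoids}

A \emph{convex body} in $\mathbb R^n$ is a compact convex set with nonempty interior. The \emph{support function} of a compact convex set $A$ is $h_A(v)=\max_{z\in A}\langle z,v\rangle$. It determines $A$, it satisfies $h_{A+A'}=h_A+h_{A'}$ and $h_{-A}(v)=h_A(-v)$, and every sublinear function $\mathbb R^n\to\mathbb R$ is a support function. If $L$ is a convex body with the origin in its interior, its \emph{polar body} is $L^\circ=\{y:\langle z,y\rangle\le1\text{ for all }z\in L\}$, and its \emph{gauge} $\|v\|_L=\min\{\lambda\ge0:v\in\lambda L\}$ is the support function of $L^\circ$. We write $A-A'=\{a-a':a\in A,\ a'\in A'\}$. A \emph{zonotope} is a finite Minkowski sum of segments, and a \emph{zonoid} is a convex body that is a Hausdorff limit of zonotopes.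

A finite-dimensional normed space is \emph{hypermetric} if the polar of its unit ball is a zonoid. A Finsler metric on an open convex set assigns to each point $x$ a norm $F(x,\cdot)$, with which one measures lengths of curves; the resulting space is \emph{projective} if line segments are shortest curves, and a projective Finsler space is \emph{hypermetric} if every local norm $F(x,\cdot)$ is hypermetric.

Let $K$ be a convex body. For $x\in\operatorname{int}K$ and $v\in\mathbb R^n$ put
\[
\varphi(x,v)=\|v\|_{K-x},\qquad h(x,v)=\varphi(x,v)+\varphi(x,-v).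
\]
The \emph{Hilbert geometry} of $K$ is the projective Finsler space on $\operatorname{int}K$ with $F=\frac12h$. To see what $h$ measures, take a line $\tau\mapsto y+\tau v$ that meets $\operatorname{int}K$, and let $[a,b]$ be the set of parameters with $y+\tau v\in K$. For $a<\tau<b$ and $\lambda>0$, the point $y+\tau v+v/\lambda$ lies in $K$ exactly when $\lambda\ge1/(b-\tau)$, and the point $y+\tau v-v/\lambda$ lies in $K$ exactly when $\lambda\ge1/(\tau-a)$. Hence
\begin{equation}\label{eq:chord}
h(y+\tau v,v)=\frac1{b-\tau}+\frac1{\tau-a}\qquad(a<\tau<b),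
\end{equation}
and the segment between the parameters $\tau_1<\tau_2$ has length $\frac12\log\frac{(b-\tau_1)(\tau_2-a)}{(b-\tau_2)(\tau_1-a)}$, half the logarithm of a cross ratio. The Hilbert geometry of an ellipsoid is the hyperbolic geometry in the Klein model.

Since $\varphi(x,\cdot)$ is the support function of $(K-x)^\circ$, the function $h(x,\cdot)$ is the support function of
\[
L_x=(K-x)^\circ-(K-x)^\circ ,
\]
and the polar of the local unit ball at $x$ is $\frac12L_x$. So the Hilbert geometry of $K$ is hypermetric if and only if $L_x$ is a zonoid for every $x\in\operatorname{int}K$. The following problem is posed in \cite{Problem}.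

\medskip
\noindent\textbf{Problem.} \emph{Are the hyperbolic geometries the only hypermetric Hilbert geometries of dimension $n>2$? In terms of convex bodies: if $K\subset\mathbb R^n$, $n>2$, is a convex body such that $(K-x)^\circ-(K-x)^\circ$ is a zonoid for every $x\in\operatorname{int}K$, must $K$ be an ellipsoid?}
\medskip

The answer is no in every dimension $n>2$.

\begin{theorem}\label{thm:answer}
Let $n>2$ and $K_\varepsilon=\{y\in\mathbb R^n:|y|^2+\varepsilon y_1^4\le1\}$. For all sufficiently small $\varepsilon>0$, the body $(K_\varepsilon-x)^\circ-(K_\varepsilon-x)^\circ$ is a zonoid for every $x\in\operatorname{int}K_\varepsilon$, and $K_\varepsilon$ is not an ellipsoid.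
\end{theorem}

\subsection{Standard facts on zonoids}

Throughout, $S=S^{n-1}$ is the unit sphere with its surface measure $d\eta$, $B$ is the closed unit ball of $\mathbb R^n$, and $\omega$ is the volume of the unit ball of $\mathbb R^{n-1}$. A \emph{centered zonoid} is a compact convex set, possibly with empty interior, that is a Hausdorff limit of zonotopes centered at $0$. We use the following facts; see \cite[Sections 1.8 and 3.5]{Schneider}.
\begin{itemize}
\item[(Z1)] A compact convex set is a centered zonoid if and only if its support function has the form $v\mapsto\int_S|\langle v,\eta\rangle|\,d\mu(\eta)$ with an even positive finite measure $\mu$. Centered zonoids are closed under sums, nonnegative multiples and Hausdorff limits.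
\item[(Z2)] An even finite signed measure $\mu$ on $S$ with $\int_S|\langle v,\eta\rangle|\,d\mu(\eta)=0$ for all $v$ is zero.
\item[(Z3)] If support functions converge pointwise to a support function, then the sets converge in the Hausdorff metric.
\end{itemize}
For a $0$-symmetric convex body, such as $L_x$, ``zonoid'' and ``centered zonoid'' mean the same. Indeed, a centered zonoid with interior points is a zonoid. Conversely, if zonotopes $Z_j$ with centers $z_j$ converge to a $0$-symmetric body, then $2\langle z_j,v\rangle=h_{Z_j}(v)-h_{Z_j}(-v)\to0$, so the centered zonotopes $Z_j-z_j$ have the same limit.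

By (Z1), a norm is hypermetric exactly when it is an average of absolute values of linear forms with positive weights.

The property in the Problem is affinely invariant. If $T$ is an affine bijection with linear part $T_0$, then $(TK-Tx)^\circ=(T_0(K-x))^\circ=T_0^{-\top}(K-x)^\circ$, and linear bijections map zonotopes to zonotopes, hence zonoids to zonoids.

\subsection{Three examples}

\begin{example}[Ellipsoids]\label{ex:ball}
Let $K=B$, $|x|<1$ and $v\ne0$. The number $\lambda=\varphi(x,v)$ is the positive solution of $|x+v/\lambda|=1$, that is, of $\lambda^2(1-|x|^2)-2\lambda\langle x,v\rangle-|v|^2=0$. Adding the positive roots for $v$ and for $-v$ gives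
\begin{equation}\label{eq:ball}
h(x,v)=\frac{2\sqrt{(1-|x|^2)|v|^2+\langle x,v\rangle^2}}{1-|x|^2}=2|A_xv|,
\end{equation}
where, for $x=te$ with $|e|=1$, the positive definite symmetric map $A_x$ has the eigenvalue $(1-t^2)^{-1}$ on $\mathbb Re$ and the eigenvalue $(1-t^2)^{-1/2}$ on $e^\perp$. So $L_x$ is the ellipsoid $2A_xB$. For a unit vector $u$, projecting the two hemispheres $\pm\langle u,\eta\rangle>0$ orthogonally onto the unit ball of $u^\perp$ turns $|\langle u,\eta\rangle|\,d\eta$ into Lebesgue measure; therefore
\begin{equation}\label{eq:cos}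
\int_S|\langle u,\eta\rangle|\,d\eta=2\omega|u|\qquad(u\in\mathbb R^n).
\end{equation}
By (Z1) the ball is a zonoid, hence so is $L_x$. By affine invariance, all ellipsoids have hypermetric Hilbert geometries.
\end{example}

\begin{example}[The plane]\label{ex:plane}
A $0$-symmetric polygon with edge vectors $\pm w_1,\dots,\pm w_k$ is the sum of the segments $[-\frac12w_i,\frac12w_i]$, since both sets are $0$-symmetric polygons with the same edge vectors. By approximation, every $0$-symmetric convex body in the plane is a zonoid, so every planar Hilbert geometry is hypermetric. This is why the Problem assumes $n>2$.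
\end{example}

\begin{example}[The cube]\label{ex:cube}
For real numbers $a,b,c$,
\[
|a+b|+|b+c|+|c+a|\le|a|+|b|+|c|+|a+b+c|.
\]
Indeed, by symmetry we may assume $a,b\ge0$. For $c\ge0$ there is equality, and for $c<0$ the inequality reads $f(a)+f(b)\le f(0)+f(a+b)$ with the convex function $f(z)=|z+c|$. Integrating against $\mu$ in (Z1), we see that every hypermetric norm satisfies the same inequality for vectors $a,b,c$. For $K=[-1,1]^n$, $n\ge3$, the local norm at $0$ is the maximum norm, and the vectors $(1,1,-1)$, $(1,-1,1)$, $(-1,1,1)$, completed by zeros, give $6$ on the left and $4$ on the right. So the Hilbert geometry of the cube is not hypermetric.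
\end{example}

These examples make the answer ``yes'' plausible. For $n>2$ the zonoid condition is a true restriction, and it is imposed at all interior points, also at those arbitrarily close to $\partial K$. There the bodies $L_x$ degenerate: for the ball, the ratio of the axes of $L_x$ is $(1-|x|^2)^{-1/2}$. Moreover, by \eqref{eq:chord}, moving the boundary by an amount $\varepsilon$ changes $h(x,v)$ substantially once the distance from $x$ to $\partial K$ is of order $\varepsilon$. A small perturbation of an ellipsoid is thus not a uniformly small perturbation of the family $(L_x)$ in any obvious sense, and one could expect the conditions near the boundary to force $\partial K$ to be a quadric. We shall rewrite the family of conditions as one inequality for each direction, in a form in which the behavior at the boundary can be read off and turns out to be stable.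

\section{A characterization and a stability theorem}\label{sec:results}

From now on $n\ge3$, and we put
\[
m=\frac{n-1}2,\qquad\gamma_n=\frac\pi{2(2\pi)^{n-1}} .
\]
The Fourier transform is $\hat f(\zeta)=\int f(x)e^{-i\langle x,\zeta\rangle}dx$. For a convex body $K$ and $\eta\in S$, the \emph{section function} and the \emph{width interval} are
\[
V_\eta(t)=\operatorname{vol}_{n-1}\big(K\cap\{y:\langle y,\eta\rangle=t\}\big),\qquad I_\eta=\big(-h_K(-\eta),\,h_K(\eta)\big).
\]
The function $V_\eta$ is bounded, measurable and vanishes outside the closure of $I_\eta$. For the ball, $V_\eta(t)=\omega(1-t^2)_+^m$ and $I_\eta=(-1,1)$.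

For $\chi\in C_c^\infty(\mathbb R)$ and $k\in\mathbb N$, let $|D|^k\chi$ be the bounded continuous function
\[
|D|^k\chi(t)=\frac1{2\pi}\int_{\mathbb R}|r|^k\hat\chi(r)e^{irt}\,dr .
\]
It is real if $\chi$ is real. For a bounded measurable function $u$ with compact support, $|D|^ku$ is defined by duality,
\[
\langle|D|^ku,\chi\rangle=\int u\,|D|^k\chi\,dt .
\]
This is a distribution, because $(1+r^2)|r|^k|\hat\chi(r)|\le\|\chi^{(k)}\|_{L^1}+\|\chi^{(k+2)}\|_{L^1}$ bounds $\sup\big||D|^k\chi\big|$. If $k$ is even, then $|r|^k=(-1)^{k/2}(ir)^k$, so $|D|^k=(-1)^{k/2}\frac{d^k}{dt^k}$; if $k$ is odd, $|D|^k$ is not a local operator. The operator $|D|^k$ commutes with translations and with the reflection $t\mapsto-t$, and $|D|^k[\chi(\lambda\,\cdot)]=\lambda^k(|D|^k\chi)(\lambda\,\cdot)$ for $\lambda>0$. By duality, if $V(t_0+\lambda s)=u(s)$ and $|D|^ku$ is a continuous function $W$ on $(-1,1)$, then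
\begin{equation}\label{eq:scale}
(|D|^kV)(t_0+\lambda s)=\lambda^{-k}\,W(s)\qquad(-1<s<1).
\end{equation}
A distribution $\Lambda$ is \emph{nonnegative on} an open interval $I$ if $\langle\Lambda,\chi\rangle\ge0$ for all $0\le\chi\in C_c^\infty(I)$. If $\Lambda$ is a continuous function on $I$, this means $\Lambda\ge0$ pointwise.

\begin{theorem}[Characterization]\label{thm:A}
For every convex body $K\subset\mathbb R^n$ the following are equivalent.
\begin{itemize}
\item[(a)] $(K-x)^\circ-(K-x)^\circ$ is a zonoid for every $x\in\operatorname{int}K$.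
\item[(b)] For every $\eta\in S$ the distribution $\Lambda_\eta=|D|^nV_\eta$ is nonnegative on $I_\eta$.
\end{itemize}
\end{theorem}

For even $n$, condition (b) says that $(-1)^{n/2}V_\eta^{(n)}\ge0$ on $I_\eta$.

Let $\|f\|_{C^k}=\max_{i\le k}\sup\|D^if\|$, with operator norms of the derivatives; on the ball $3B$ this norm is rotation invariant.

\begin{theorem}[Stability]\label{thm:B}
Let $q_0(y)=|y|^2-1$. There is $\delta=\delta(n)>0$ such that for every $q\in C^{2n+5}(3B)$ with $\|q-q_0\|_{C^{2n+5}(3B)}<\delta$, the set $K_q=\{y\in3B:q(y)\le0\}$ is a convex body whose Hilbert geometry is hypermetric.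
\end{theorem}

By affine invariance, the affine images of these bodies $K_q$ have hypermetric Hilbert geometries as well.

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:B}]
Take $q=q_0+\varepsilon y_1^4$. Since $|y|^2+\varepsilon y_1^4>1$ for $|y|>1$, we have $K_q=K_\varepsilon$, and $\|q-q_0\|_{C^{2n+5}(3B)}$ is a constant multiple of $\varepsilon$. So Theorem~\ref{thm:B} applies for small $\varepsilon$. Suppose that $K_\varepsilon$ is an ellipsoid. Its section with the $(y_1,y_2)$-plane is then an ellipse that is symmetric in both axes. Its center is fixed by both reflections, so it is $0$, and its quadratic form is invariant under $y_1\mapsto-y_1$, so it has no mixed term. The ellipse is therefore $\{ay_1^2+by_2^2\le1\}$, and the boundary point $(0,1)$ gives $b=1$. Comparing the values of $y_2^2$ on the boundary, we get $1-y_1^2-\varepsilon y_1^4=1-ay_1^2$ for all small $y_1$, which is impossible for $\varepsilon\neq0$.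
\end{proof}

Theorem~\ref{thm:A} is proved in Section~\ref{sec:formula}. Section~\ref{sec:oned} computes $\Lambda_\eta$ for the ball and bounds the effect of multiplying its section function by a smooth factor. Section~\ref{sec:perturb} shows that the section functions of $K_q$ arise from that of the ball in exactly this way, and proves Theorem~\ref{thm:B}.

\section{The local norms as integrals over hyperplanes}\label{sec:formula}

\subsection{The interval}

The link between the Hilbert metric and the operators $|D|^k$ is visible in dimension one. Recall the Hilbert transform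
\[
H\chi(s)=\frac1\pi\,\mathrm{p.v.}\!\int\frac{\chi(\tau)}{s-\tau}\,d\tau\qquad(\chi\in C_c^\infty(\mathbb R)).
\]
It is the Fourier multiplier with symbol $-i\operatorname{sgn}r$. Hence $H\chi$ is smooth with bounded derivatives, and $|D|\chi=(H\chi)'$ because $ir\cdot(-i\operatorname{sgn}r)=|r|$. If $\operatorname{supp}\chi\subset(a,b)$, no principal value is needed at the points $a$ and $b$, and
\begin{equation}\label{eq:interval}
\int_a^b|D|\chi\,ds=H\chi(b)-H\chi(a)=\frac1\pi\int\chi(\tau)\Big[\frac1{b-\tau}+\frac1{\tau-a}\Big]d\tau .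
\end{equation}
In other words, $\pi|D|1_{[a,b]}$ is, on $(a,b)$, the function on the right of \eqref{eq:chord}.

Applied on all lines parallel to a unit vector $v$, this says that $h(\cdot,v)$ is obtained from $1_K$ by the Fourier multiplier $\pi|\langle v,\zeta\rangle|$. Write the Fourier inversion formula in polar coordinates $\zeta=r\eta$ with $r\in\mathbb R$, $\eta\in S$. The multiplier and the Jacobian $|r|^{n-1}$ combine to $|\langle v,\eta\rangle|\,|r|^n$, and $\hat1_K(r\eta)=\hat V_\eta(r)$. Formally, then,
\begin{equation}\label{eq:formal}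
h(x,v)=\gamma_n\int_S|\langle v,\eta\rangle|\,\Lambda_\eta(\langle x,\eta\rangle)\,d\eta .
\end{equation}
This has the form required in (Z1), with a signed density that is unique by (Z2), and Theorem~\ref{thm:A} says that the density must be nonnegative. The difficulty is that for a general convex body $\Lambda_\eta$ is only a distribution and the Fourier integral diverges. We therefore average \eqref{eq:formal} over $x$ against a test function. This loses nothing, because centered zonoids are closed under positive combinations and limits, and because $h$ is continuous.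

\begin{lemma}\label{lem:cont}
The functions $\varphi$ and $h$ are jointly continuous on $\operatorname{int}K\times\mathbb R^n$.
\end{lemma}

\begin{proof}
Let $\lambda>0$. Then $\varphi(x,v)<\lambda$ if and only if $x+v/\lambda\in\operatorname{int}K$, an open condition on $(x,v)$, and $\varphi(x,v)\le\lambda$ if and only if $x+v/\lambda\in K$, a closed condition. As $\varphi\ge0$, it is upper and lower semicontinuous.
\end{proof}

\subsection{The averaged formula}

Let $\psi\in C_c^\infty(\operatorname{int}K)$ be real, and let $R_\eta\psi(t)$ be the integral of $\psi$ over the hyperplane $\langle y,\eta\rangle=t$. The map $y\mapsto\langle y,\eta\rangle$ sends $\operatorname{supp}\psi$ to a compact subset of $I_\eta$, so $R_\eta\psi\in C_c^\infty(I_\eta)$. Integrating first over these hyperplanes gives $\widehat{R_\eta\psi}(r)=\hat\psi(r\eta)$ and $\hat V_\eta(r)=\hat1_K(r\eta)$. Put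
\begin{equation}\label{eq:g}
g_\psi(\eta)=\langle\Lambda_\eta,R_\eta\psi\rangle=\int V_\eta\,|D|^nR_\eta\psi\,dt=\frac1{2\pi}\int_{\mathbb R}|r|^n\,\hat1_K(-r\eta)\,\hat\psi(r\eta)\,dr .
\end{equation}
The last equality is Fubini's theorem applied to $|D|^nR_\eta\psi(t)=\frac1{2\pi}\int|r|^n\hat\psi(r\eta)e^{irt}dr$; the double integral converges absolutely because $V_\eta$ is integrable and $\hat\psi$ is rapidly decreasing. The function $g_\psi$ is real by the middle expression in \eqref{eq:g}. By the last expression it is even (substitute $r\mapsto-r$) and continuous (dominated convergence, as $\hat1_K$ is bounded and continuous).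

\begin{proposition}\label{prop:formula}
For every real $\psi\in C_c^\infty(\operatorname{int}K)$ and every $v\in\mathbb R^n$,
\[
\int\psi(x)\,h(x,v)\,dx=\gamma_n\int_S|\langle v,\eta\rangle|\,g_\psi(\eta)\,d\eta .
\]
\end{proposition}

\begin{proof}
Both sides are even and positively homogeneous in $v$, so let $|v|=1$. We apply the multiplier $|\langle v,\zeta\rangle|$ to $\psi$ instead of $1_K$: let
\[
M_v\psi(x)=(2\pi)^{-n}\int|\langle v,\zeta\rangle|\,\hat\psi(\zeta)e^{i\langle x,\zeta\rangle}d\zeta ,
\]
a bounded continuous function, and compute $\int_KM_v\psi\,dx$ in two ways.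

\emph{Polar coordinates in $\zeta$.} By Fubini's theorem (the integral converges absolutely), the formula $\int f\,d\zeta=\frac12\int_S\int_{\mathbb R}f(r\eta)|r|^{n-1}dr\,d\eta$, and \eqref{eq:g},
\begin{align*}
\int_KM_v\psi\,dx&=(2\pi)^{-n}\int\hat1_K(-\zeta)\,|\langle v,\zeta\rangle|\,\hat\psi(\zeta)\,d\zeta\\
&=\tfrac12(2\pi)^{-n}\int_S|\langle v,\eta\rangle|\int_{\mathbb R}|r|^n\hat1_K(-r\eta)\hat\psi(r\eta)\,dr\,d\eta
=\tfrac12(2\pi)^{1-n}\int_S|\langle v,\eta\rangle|\,g_\psi(\eta)\,d\eta .
\end{align*}

\emph{Lines parallel to $v$.} For $y\in v^\perp$ let $\psi_y(s)=\psi(y+sv)$, and write $\zeta=\zeta'+rv$ with $\zeta'\in v^\perp$. For fixed $r$, the function $\zeta'\mapsto\hat\psi(\zeta'+rv)$ is the Fourier transform on $v^\perp$ of $y\mapsto\hat\psi_y(r)$, so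
\[
(2\pi)^{-(n-1)}\int_{v^\perp}\hat\psi(\zeta'+rv)e^{i\langle y,\zeta'\rangle}d\zeta'=\hat\psi_y(r).
\]
Since $|\langle v,\zeta\rangle|=|r|$, this gives $M_v\psi(y+sv)=\frac1{2\pi}\int|r|\hat\psi_y(r)e^{irs}dr=(|D|\psi_y)(s)$. If $\psi_y\not\equiv0$, the line $y+\mathbb Rv$ meets $\operatorname{int}K$. By convexity, $\{s:y+sv\in K\}$ is then an interval $[a,b]$ with $a<b$, whose interior parametrizes the points of the line in $\operatorname{int}K$, so $\operatorname{supp}\psi_y\subset(a,b)$. By \eqref{eq:interval} and \eqref{eq:chord},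
\[
\int_a^bM_v\psi(y+sv)\,ds=\frac1\pi\int\psi(y+\tau v)\,h(y+\tau v,v)\,d\tau .
\]
If $\psi_y\equiv0$, then $M_v\psi$ and $\psi$ both vanish on the line. Integrating over $y\in v^\perp$ gives $\int_KM_v\psi\,dx=\frac1\pi\int\psi(x)h(x,v)\,dx$.

Comparing the two results yields the claim, since $\pi\cdot\frac12(2\pi)^{1-n}=\gamma_n$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

\emph{(b) implies (a).} Let $0\le\psi\in C_c^\infty(\operatorname{int}K)$. Then $0\le R_\eta\psi\in C_c^\infty(I_\eta)$, so $g_\psi\ge0$ by (b). By Proposition~\ref{prop:formula} and (Z1), the function $\int\psi(x)h(x,\cdot)\,dx$ is the support function of a centered zonoid. Fix $x_0\in\operatorname{int}K$ and take such functions $\psi_k$ with integral $1$ and support in the ball of radius $1/k$ about $x_0$. By Lemma~\ref{lem:cont}, $\int\psi_k(x)h(x,v)\,dx\to h(x_0,v)$ for every $v$. By (Z3) and (Z1), $L_{x_0}$ is a centered zonoid, hence a zonoid.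

\emph{(a) implies (b).} We first show that $g_\psi\ge0$ whenever $0\le\psi\in C_c^\infty(\operatorname{int}K)$. For each $v$ the function $x\mapsto\psi(x)h(x,v)$, extended by zero, is continuous with compact support, so the Riemann sums
\[
N^{-n}\sum_{z\in N^{-1}\mathbb Z^n\cap\operatorname{supp}\psi}\psi(z)\,h(z,v)
\]
converge to $\int\psi(x)h(x,v)\,dx$ as $N\to\infty$. By (a) and (Z1), each sum is the support function of a centered zonoid. The limit is sublinear in $v$, hence a support function, and by (Z3) and (Z1) it equals $\int_S|\langle v,\eta\rangle|\,d\mu(\eta)$ with an even measure $\mu\ge0$. Proposition~\ref{prop:formula} gives a second representation with the even signed measure $\gamma_ng_\psi\,d\eta$. By (Z2) the two measures coincide, and since $g_\psi$ is continuous, $g_\psi\ge0$ at every point of $S$.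

It remains to see that, for fixed $\eta$, every $0\le\chi\in C_c^\infty(I_\eta)$ has the form $R_\eta\psi$ with $0\le\psi\in C_c^\infty(\operatorname{int}K)$. We spread $\chi$ along a thin tube around a segment in $\operatorname{int}K$. Let $\operatorname{supp}\chi\subset[t_1,t_2]\subset I_\eta$ with $t_1<t_2$. The image of $\operatorname{int}K$ under $y\mapsto\langle y,\eta\rangle$ is $I_\eta$, so there are $p_i\in\operatorname{int}K$ with $\langle p_i,\eta\rangle=t_i$. Let $p:\mathbb R\to\mathbb R^n$ be the affine map with $p(t_i)=p_i$. Then $\langle p(t),\eta\rangle=t$ for all $t$, the segment $p([t_1,t_2])$ is a compact subset of $\operatorname{int}K$, and $(t,z)\mapsto p(t)+z$ is an affine bijection $\mathbb R\times\eta^\perp\to\mathbb R^n$. Let $\beta\ge0$ be a smooth function on $\eta^\perp$ with integral $1$ and with support so close to $0$ that $p([t_1,t_2])+\operatorname{supp}\beta\subset\operatorname{int}K$. Define $\psi(p(t)+z)=\chi(t)\beta(z)$. Then $0\le\psi\in C_c^\infty(\operatorname{int}K)$ and $R_\eta\psi(t)=\int_{\eta^\perp}\chi(t)\beta(z)\,dz=\chi(t)$.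 Thus $\langle\Lambda_\eta,\chi\rangle=g_\psi(\eta)\ge0$. \qed

\begin{remark}[The pointwise formula]\label{rem:pointwise}
Suppose that $\Lambda_\eta$ is a function on $I_\eta$ for each $\eta$ and that $(\eta,t)\mapsto\Lambda_\eta(t)$ is continuous on $\{(\eta,t):t\in I_\eta\}$. Then $g_\psi(\eta)=\int\Lambda_\eta R_\eta\psi\,dt=\int\psi(x)\Lambda_\eta(\langle x,\eta\rangle)\,dx$. By Proposition~\ref{prop:formula} and Fubini's theorem, both sides of \eqref{eq:formal} have the same integral against every $\psi$; both are continuous in $x$, so \eqref{eq:formal} holds for all $x\in\operatorname{int}K$. Integrating $F=\frac12h$ along a segment $[p,p']\subset\operatorname{int}K$ and substituting $t=\langle p+\tau(p'-p),\eta\rangle$, we find that its Hilbert length is $\frac{\gamma_n}2\int_S\int\Lambda_\eta(t)\,dt\,d\eta$, the inner integral being over those $t$ for which the hyperplane $\langle y,\eta\rangle=t$ meets the segment. So $\Lambda_\eta(t)$ is the density of a signed measure on hyperplanes that measures lengths, and (b) says that this measure is positive.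
\end{remark}

\begin{remark}
Nothing in this section uses $n\ge3$ beyond $n\ge2$. For $n=2$, condition (b) reads $-V_\eta''\ge0$ on $I_\eta$. This holds for every planar convex body, since the chord length $V_\eta$ is the difference of a concave and a convex function, in agreement with Example~\ref{ex:plane}.
\end{remark}

\section{The operator $|D|^n$ on functions of the form $(1-s^2)_+^m\,g$}\label{sec:oned}

After an affine change of the variable, the section function of a body close to the ball will have the form $(1-s^2)_+^m\,g(s)$ with $g$ close to the constant $\omega$. We need a positive lower bound for the main term $|D|^n(1-s^2)^m_+$ and an upper bound for the error. Both blow up at $s=\pm1$, and the point is that they do so at the same rate $(1-s^2)^{-(n+1)/2}$.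

\begin{lemma}[Upper bound]\label{lem:upper}
There is $C=C(n)$ such that for $g\in C^{n+1}[-1,1]$ and $u(s)=(1-s^2)_+^m\,g(s)$, with $u=0$ for $|s|>1$, the distribution $|D|^nu$ is a continuous function on $(-1,1)$, and
\[
\big|(1-s^2)^{\frac{n+1}2}\,(|D|^nu)(s)\big|\le C\,\|g\|_{C^{n+1}[-1,1]}\qquad(-1<s<1).
\]
\end{lemma}

\begin{proof}
\emph{Let $n$ be even.} On $(-1,1)$ we have $|D|^nu=(-1)^{n/2}u^{(n)}$ with the classical derivative. By induction, $\frac{d^j}{ds^j}(1-s^2)^m=p_j(s)(1-s^2)^{m-j}$ with polynomials $p_j$. By the Leibniz rule, $|u^{(n)}|\le C\|g\|_{C^n}(1-s^2)^{m-n}$, and $m-n=-\frac{n+1}2$.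

\emph{Let $n=2m+1$ be odd.} Now $m\ge1$ is an integer, so $u$ restricted to $[-1,1]$ is of class $C^{n+1}$ with $\|u\|_{C^{n+1}[-1,1]}\le C\|g\|_{C^{n+1}}$, but $|D|^n$ is nonlocal and sees the corners of $u$ at $\pm1$. Below, $u^{(i)}(\pm1)$ are the one-sided derivatives from within $[-1,1]$; they vanish for $i<m$. Let $\chi\in C_c^\infty(-1,1)$. Since $(ir)^{2m+1}(-i\operatorname{sgn}r)=(-1)^m|r|^n$, we have $|D|^n\chi=(-1)^m(H\chi)^{(n)}$. We move all $n$ derivatives onto $u$. The first $m$ integrations by parts produce no boundary terms, the remaining $m+1$ do: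
\begin{align}
\langle|D|^nu,\chi\rangle&=\int_{-1}^1u^{(m)}(H\chi)^{(m+1)}ds\notag\\
&=\sum_{j=0}^m(-1)^j\Big[u^{(m+j)}(H\chi)^{(m-j)}\Big]_{-1}^1+(-1)^{m+1}\int_{-1}^1c\,H\chi\,ds,\label{eq:parts}
\end{align}
where $c=u^{(n)}\in C^1[-1,1]$. As $\pm1\notin\operatorname{supp}\chi$, we may differentiate under the integral sign:
\[
(H\chi)^{(i)}(\pm1)=\frac{(-1)^i\,i!}\pi\int\frac{\chi(\tau)}{(\pm1-\tau)^{i+1}}\,d\tau .
\]

In the last integral of \eqref{eq:parts} we move $H$ onto $c$. For $\rho>0$ let $H_\rho f(s)=\frac1\pi\int_{|s-\tau|>\rho}\frac{f(\tau)}{s-\tau}d\tau$. The kernel is bounded and antisymmetric, so Fubini's theorem gives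
\[
\int_{-1}^1c\,H_\rho\chi\,ds=-\int\chi\,H_\rho(c1_{[-1,1]})\,d\tau .
\]
On the left, $H\chi(s)-H_\rho\chi(s)=\frac1\pi\int_{|s-\tau|<\rho}\frac{\chi(\tau)-\chi(s)}{s-\tau}d\tau$ is bounded by $\frac{2\rho}\pi\sup|\chi'|$, so $H_\rho\chi\to H\chi$ uniformly as $\rho\to0$. On the right, let $s\in\operatorname{supp}\chi$ and let $\rho$ be smaller than the distance from $\operatorname{supp}\chi$ to $\{-1,1\}$. Then $\int_{-1}^{s-\rho}\frac{d\tau}{s-\tau}+\int_{s+\rho}^1\frac{d\tau}{s-\tau}=\log\frac{1+s}{1-s}$, so $H_\rho(c1_{[-1,1]})(s)$ differs by at most $\frac{2\rho}\pi\sup|c'|$ from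
\[
Q(s)=\frac1\pi\Big[\int_{-1}^1\frac{c(\tau)-c(s)}{s-\tau}\,d\tau+c(s)\log\frac{1+s}{1-s}\Big].
\]
Hence $\int_{-1}^1c\,H\chi\,ds=-\int\chi\,Q\,d\tau$. Inserting both evaluations in \eqref{eq:parts}, with $(-1)^j(-1)^{m-j}=(-1)^m$, we obtain on $(-1,1)$
\begin{equation}\label{eq:odd}
(-1)^m|D|^nu(s)=Q(s)+\frac1\pi\sum_{j=0}^m(m-j)!\Big[\frac{u^{(m+j)}(1)}{(1-s)^{m-j+1}}-\frac{u^{(m+j)}(-1)}{(-1-s)^{m-j+1}}\Big].
\end{equation}
The first integral in $Q$ equals $-\int_{-1}^1\int_0^1c'(s+\lambda(\tau-s))\,d\lambda\,d\tau$, which is continuous in $s$ and bounded by $2\sup|c'|$; this is where the $(n+1)$st derivative of $g$ is used. Also $\big|\log\frac{1+s}{1-s}\big|\le\frac{2|s|}{1-|s|}\le\frac4{1-s^2}$. Thus $Q$ is continuous and $|Q|\le C\|c\|_{C^1}(1-s^2)^{-1}$. Since $(1\mp s)^{-1}\le2(1-s^2)^{-1}$, each term of the sum in \eqref{eq:odd} is bounded by $C\|u\|_{C^{n}}(1-s^2)^{-m-1}$. As $m+1=\frac{n+1}2\ge1$, the lemma follows.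
\end{proof}

With \eqref{eq:odd} we can check condition (b) by hand in the smallest case, which shows the mechanism of Theorem~\ref{thm:B}.

\begin{example}[$K_\varepsilon\subset\mathbb R^3$ in the direction $e_1$]\label{ex:three}
For $n=3$, $m=1$, formula \eqref{eq:odd} reads
\[
\pi|D|^3u(s)=-\frac{u'(1)}{(1-s)^2}+\frac{u'(-1)}{(1+s)^2}-\frac{u''(1)}{1-s}-\frac{u''(-1)}{1+s}-\pi Q(s),\qquad c=u''' .
\]
For $u=1-s^2$ we have $u'(\pm1)=\mp2$, $u''=-2$ and $Q=0$, so
\[
\pi|D|^3(1-s^2)_+=\frac{4(1+s^2)}{(1-s^2)^2}+\frac4{1-s^2}=\frac8{(1-s^2)^2}.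
\]
For $u=(1-s^2)s^2$ we have $u'(\pm1)=\mp2$, $u''(\pm1)=-10$, $c=-24s$ and $\pi Q=48-24s\log\frac{1+s}{1-s}$, so
\[
\pi|D|^3\big[(1-s^2)_+s^2\big]=\frac{4(1+s^2)}{(1-s^2)^2}+\frac{20}{1-s^2}-48+24s\log\frac{1+s}{1-s}.
\]
For every $\varepsilon>0$ the set $K_\varepsilon\subset\mathbb R^3$ is a convex body, and its sections orthogonal to $e_1$ are disks, with $V_{e_1}(t)=\pi(1-t^2-\varepsilon t^4)_+$. Let $a\in(0,1)$ solve $a^2+\varepsilon a^4=1$ and put $\nu=\varepsilon a^4=1-a^2$. Then $I_{e_1}=(-a,a)$ and $V_{e_1}(as)=\pi(1-s^2)_+(1+\nu s^2)$, so by \eqref{eq:scale}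
\[
a^3\Lambda_{e_1}(as)=\frac8{(1-s^2)^2}+\nu\Big[\frac{4(1+s^2)}{(1-s^2)^2}+\frac{20}{1-s^2}-48+24s\log\frac{1+s}{1-s}\Big].
\]
Three features carry over to the general case. The width interval has to be rescaled to $(-1,1)$ before one compares with the ball. After that, the section function is that of the ball times a smooth factor close to $1$. Finally, the error term in brackets is no more singular at $\pm1$ than the main term. Here every nonconstant term is minimal at $s=0$, where the value is $8-24\nu$. So $\Lambda_{e_1}\ge0$ on $I_{e_1}$ if and only if $\nu\le\frac13$, and since $\varepsilon=\nu/(1-\nu)^2$ is increasing in $\nu$, if and only if $\varepsilon\le\frac34$. By Theorem~\ref{thm:A}, the Hilbert geometry of $K_\varepsilon\subset\mathbb R^3$ is not hypermetric for $\varepsilon>\frac34$, so a smallness condition cannot be dropped from Theorems~\ref{thm:answer} and~\ref{thm:B}.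
\end{example}

For general $n$ we do not compute the main term directly. The ball has two representations of the form (Z1), one from Proposition~\ref{prop:formula} and one from Example~\ref{ex:ball}, and (Z2) lets us compare them.

\begin{lemma}[The ball]\label{lem:ball}
On $(-1,1)$ we have $|D|^n(1-s^2)_+^m=c_n(1-s^2)^{-\frac{n+1}2}$ with $c_n=\dfrac1{\gamma_n\omega^2}>0$.
\end{lemma}

\begin{proof}
Let $K=B$, so that $V_\eta(t)=\omega(1-t^2)_+^m$. By Lemma~\ref{lem:upper} with $g=\omega$, the distribution $\Lambda_\eta$ is on $(-1,1)$ a continuous function $w_0$ that does not depend on $\eta$; it is even because $V_\eta$ is even. By Remark~\ref{rem:pointwise},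
\[
h(x,v)=\gamma_n\int_S|\langle v,\eta\rangle|\,w_0(\langle x,\eta\rangle)\,d\eta\qquad(|x|<1).
\]
On the other hand, \eqref{eq:ball} and \eqref{eq:cos} give $h(x,v)=\frac1\omega\int_S|\langle v,A\eta\rangle|\,d\eta$ with $A=A_x$. We substitute $\xi=A\eta/|A\eta|$. For a continuous function $f$ on $S$, compute $\int_{|z|\le1}f(z/|z|)\,dz$ in polar coordinates, once directly and once after the substitution $z=Ay$:
\[
\frac1n\int_Sf(\xi)\,d\xi=\det A\int_{|Ay|\le1}f\Big(\frac{Ay}{|Ay|}\Big)dy=\frac{\det A}n\int_Sf\Big(\frac{A\eta}{|A\eta|}\Big)|A\eta|^{-n}d\eta .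
\]
So $d\xi=\det A\,|A\eta|^{-n}d\eta$. Moreover $A^{-1}\xi=\eta/|A\eta|$, so $|A\eta|=|A^{-1}\xi|^{-1}$, and $|\langle v,A\eta\rangle|=|A\eta|\,|\langle v,\xi\rangle|$. Therefore
\[
h(x,v)=\frac1\omega\int_S|\langle v,\xi\rangle|\,\frac{|A^{-1}\xi|^{-n-1}}{\det A}\,d\xi .
\]
Both densities are even and continuous, so they agree by (Z2). Take $x=te$ with $|e|=1$, $|t|<1$, and evaluate at $\xi=e$. There $|A^{-1}e|=1-t^2$ and $\det A=(1-t^2)^{-1-\frac{n-1}2}=(1-t^2)^{-\frac{n+1}2}$, so
\[
\gamma_nw_0(t)=\frac1\omega(1-t^2)^{-n-1}(1-t^2)^{\frac{n+1}2}=\frac1\omega(1-t^2)^{-\frac{n+1}2}.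
\]
Since $w_0=\omega|D|^n(1-t^2)_+^m$ on $(-1,1)$, division by $\gamma_n\omega$ gives the claim.
\end{proof}

For $n=3$ we have $\gamma_3=\frac1{8\pi}$ and $\omega=\pi$, so $c_3=\frac8\pi$, as found in Example~\ref{ex:three}.

\section{Section functions of bodies near the ball}\label{sec:perturb}

\subsection{Reduction to one direction}

\begin{lemma}\label{lem:shape}
If $\|q-q_0\|_{C^2(3B)}<1$, then $q$ is strictly convex, $K_q$ is a convex body contained in $\frac32B$, $\operatorname{int}K_q=\{q<0\}$ and $\partial K_q=\{q=0\}$.
\end{lemma}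

\begin{proof}
Since $D^2q_0=2\,\mathrm{Id}$, $q_0(0)=-1$ and $q_0\ge\frac54$ for $|y|\ge\frac32$, the Hessian $D^2q$ is positive definite on $3B$, $q(0)<0$, and $q>0$ for $\frac32\le|y|\le3$. So $q$ is strictly convex and $K_q$ is a compact convex subset of $\frac32B$. Points with $q<0$, among them $0$, are interior points of $K_q$. If $q(y)=0$, the convex function $\lambda\mapsto q(\lambda y)$ is negative at $0$ and zero at $1$, hence positive for $\lambda>1$ close to $1$, so $y$ is not an interior point.
\end{proof}

The following proposition extends the factorization seen in Example~\ref{ex:three} to arbitrary perturbations and directions.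

\begin{proposition}\label{prop:factor}
Let $e\in S$ and let $q_j\to q_0$ in $C^{2n+5}(3B)$. Let $V_j$ be the section function of $K_j=K_{q_j}$ in the direction $e$, and let $t_j$ be the midpoint and $\ell_j$ the length of the width interval. For large $j$ there are $g_j\in C^{n+1}[-1,1]$ with
\[
V_j\big(t_j+\tfrac{\ell_j}2s\big)=(1-s^2)^m\,g_j(s)\quad(-1<s<1),\qquad\|g_j-\omega\|_{C^{n+1}[-1,1]}\to0 .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Proposition~\ref{prop:factor}]
Suppose the theorem fails. Then for each $j\ge1$ there is $q_j$ with $\|q_j-q_0\|_{C^{2n+5}(3B)}<1/j$ such that $K_{q_j}$, which is a convex body by Lemma~\ref{lem:shape}, does not have a hypermetric Hilbert geometry. By Theorem~\ref{thm:A} there is $\eta_j\in S$ such that $\Lambda_{\eta_j}$ is not nonnegative on $I_{\eta_j}$. Fix $e\in S$ and rotations $U_j$ with $U_je=\eta_j$. Replacing $q_j$ by $q_j\circ U_j$ does not change $\|q_j-q_0\|_{C^{2n+5}(3B)}$, and the new body $U_j^{-1}K_{q_j}$ has in the direction $e$ the section function that $K_{q_j}$ has in the direction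 $\eta_j$. So we may assume $\eta_j=e$ for all $j$.

Let $g_j$ be as in Proposition~\ref{prop:factor} and $W_j=|D|^n[(1-s^2)_+^mg_j]$. By Lemma~\ref{lem:upper}, $W_j$ is a continuous function on $(-1,1)$. Write $g_j=\omega+(g_j-\omega)$ and apply Lemma~\ref{lem:ball} to the first summand and Lemma~\ref{lem:upper} to the second:
\[
(1-s^2)^{\frac{n+1}2}W_j(s)\ge c_n\omega-C\|g_j-\omega\|_{C^{n+1}[-1,1]}\qquad(-1<s<1).
\]
The right side is positive for large $j$. Since $V_j$ vanishes outside the closed width interval, \eqref{eq:scale} gives $|D|^nV_j(t_j+\frac{\ell_j}2s)=(2/\ell_j)^nW_j(s)>0$ for $-1<s<1$. This is a contradiction.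
\end{proof}

The rest of the section proves Proposition~\ref{prop:factor}. We compute $V_j$ in polar coordinates in each section. The difficulty lies at the ends of the width interval: the sections shrink to a point, their radius behaves like $\sqrt{1-s^2}$, which is not differentiable at $\pm1$, and the equation for the radius has a double root in the limit. We remove the degeneracy by writing the radius as $\sigma\kappa$ with $\sigma=\sqrt{1-s^2}$, dividing the equation by $\sigma^2$, and then treating $s$ and $\sigma$ as independent variables. The solution $\kappa$ is smooth in $(s,\sigma)$. A symmetry makes its spherical average even in $\sigma$, hence essentially a function of $\sigma^2=1-s^2$, and this restores smoothness in $s$.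

\subsection{Two calculus lemmas}

Let $J=(-1.1,\,1.1)$, an open interval slightly larger than $[-1,1]$. On subsets of $\mathbb R^d$ with $d\le3$, $C^r$ norms may be computed with partial derivatives, up to constants.

\begin{lemma}[Division]\label{lem:div}
Let $r\ge0$ and let $f\in C^{r+2}(J)$ have bounded derivatives and vanish at $1$ and $-1$. Then $f=(1-s^2)\tilde f$ with $\tilde f\in C^r(J)$ and $\|\tilde f\|_{C^r(J)}\le\|f\|_{C^{r+2}(J)}$. The same holds for vector-valued $f$.
\end{lemma}

\begin{proof}
If $f\in C^{k+1}(J)$ vanishes at $s_0\in J$, then $f(s)=(s-s_0)f_1(s)$ with $f_1(s)=\int_0^1f'(s_0+\lambda(s-s_0))\,d\lambda$, and differentiation under the integral sign gives $\|f_1\|_{C^k(J)}\le\|f\|_{C^{k+1}(J)}$. Apply this with $s_0=1$. The quotient $f_1$ still vanishes at $-1$, so it can be applied again with $s_0=-1$.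
\end{proof}

\begin{lemma}[Even functions of $\sigma$]\label{lem:even}
Let $k\ge1$ and let $G=G(s,\sigma)\in C^{2k}(J\times J)$ have bounded derivatives and be even in $\sigma$. Then $g(s)=G(s,\sqrt{1-s^2})$ belongs to $C^k[-1,1]$, and $\|g\|_{C^k[-1,1]}\le C(k)\|G\|_{C^{2k}(J\times J)}$.
\end{lemma}

\begin{proof}
For $G\in C^r(J\times J)$, $r\ge2$, with bounded derivatives and even in $\sigma$, put
\[
TG(s,\sigma)=\tfrac12\int_0^1\partial_\sigma^2G(s,\lambda\sigma)\,d\lambda,\qquad PG=\partial_sG-2s\,TG .
\]
Both $\partial_sG$ and $\partial_\sigma^2G$ are even in $\sigma$, so $PG$ is even in $\sigma$, and $\|PG\|_{C^{r-2}}\le C\|G\|_{C^r}$. Evenness gives $\partial_\sigma G(s,0)=0$, hence $\partial_\sigma G(s,\sigma)=\sigma\int_0^1\partial_\sigma^2G(s,\lambda\sigma)\,d\lambda=2\sigma\,TG(s,\sigma)$. So the singular factor in the chain rule cancels: on $(-1,1)$, with $\sigma=\sqrt{1-s^2}$,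
\[
\frac d{ds}G(s,\sqrt{1-s^2})=\partial_sG-\frac s\sigma\,\partial_\sigma G=(PG)(s,\sqrt{1-s^2}).
\]
Starting from $r=2k$ we may iterate $k$ times and get $g^{(i)}(s)=(P^iG)(s,\sqrt{1-s^2})$ on $(-1,1)$ for $0\le i\le k$. The right sides are continuous on $[-1,1]$ and bounded by $C\|G\|_{C^{2k}}$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:factor}}

All statements are for large $j$, so that Lemma~\ref{lem:shape} applies. Let $S^{n-2}=S\cap e^\perp$.

\emph{Step 1: the axis.} The polar coordinates in each section need a center $c_j(s)$. For the division by $\sigma^2=1-s^2$, both $q_j$ and its gradient along $e^\perp$ must vanish at $c_j(\pm1)$. The axis $s\mapsto se$ of the ball does not have this property in general; the chord joining the extreme points of $K_j$ in the directions $\pm e$ does.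

Let $p_j^\pm\in K_j$ maximize $\pm\langle y,e\rangle$ on $K_j$. These points are unique: the midpoint of two different maximizers would satisfy $q_j<0$ by strict convexity, so it would be an interior maximizer of a nonzero linear function. Let $p$ be a limit point of $(p_j^+)$. Then $q_0(p)\le0$ by uniform convergence, so $|p|\le1$. For $0<\lambda<1$ we have $q_0(\lambda e)<0$, so $\lambda e\in K_j$ for large $j$, and $\langle p,e\rangle\ge\lambda$. Hence $p=e$, and $p_j^+\to e$; the same argument with $-e$ gives $p_j^-\to-e$. The supporting hyperplane $p_j^\pm+e^\perp$ contains no interior point of $K_j$, so on its part within $3B$ we have $q_j\ge0=q_j(p_j^\pm)$. Therefore $\nabla q_j(p_j^\pm)$ is orthogonal to $e^\perp$. Put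
\[
c_j(s)=\tfrac12(p_j^++p_j^-)+\tfrac s2(p_j^+-p_j^-)\qquad(s\in J).
\]
These affine maps converge to $s\mapsto se$ together with their derivatives, and $c_j(\pm1)=p_j^\pm$. The width interval has the endpoints $\langle p_j^\pm,e\rangle$, so $\langle c_j(s),e\rangle=t_j+\frac{\ell_j}2s$. For $-1<s<1$, strict convexity gives $q_j(c_j(s))<0$, so $c_j(s)\in\operatorname{int}K_j$.

Let $a_j(s)=q_j(c_j(s))$, and let $b_j(s)\in e^\perp$ be the orthogonal projection of $\nabla q_j(c_j(s))$ to $e^\perp$. Both vanish at $s=\pm1$. Write $q_j=q_0+(q_j-q_0)$. Then $q_0(c_j(s))=|c_j(s)|^2-1$ is a polynomial whose coefficients converge to those of $s^2-1$, and the projection of $\nabla q_0(c_j(s))=2c_j(s)$ to $e^\perp$ is an affine map whose coefficients tend to $0$. Hence $a_j+1-s^2\to0$ in $C^{2n+5}(J)$ and $b_j\to0$ in $C^{2n+4}(J)$. Lemma~\ref{lem:div}, applied to these two functions, gives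
\[
a_j=-(1-s^2)\,\tilde a_j,\qquad b_j=(1-s^2)\,\tilde b_j,\qquad\tilde a_j\to1,\quad\tilde b_j\to0\quad\text{in }C^{2n+2}(J).
\]

\emph{Step 2: the rescaled equation.} For $\theta\in S^{n-2}$, $s\in J$ and $|\rho|<1.8$ let
\[
E_j(\theta,s,\rho)=\int_0^1(1-\lambda)\,D^2q_j\big(c_j(s)+\lambda\rho\theta\big)[\theta,\theta]\,d\lambda .
\]
The points involved are close to points of norm at most $(1.1^2+1.8^2)^{1/2}<2.2$, so they have norm less than $2.5$ for large $j$. Taylor's formula along $\theta$ reads
\[
q_j(c_j(s)+\rho\theta)=a_j(s)+\rho\langle b_j(s),\theta\rangle+\rho^2E_j(\theta,s,\rho).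
\]
For $(s,\sigma,\kappa)\in\Omega=J\times J\times(0.4,\,1.6)$ we have $|\sigma\kappa|<1.8$, and we put
\[
\Psi_j(\theta,s,\sigma,\kappa)=-\tilde a_j(s)+\sigma\kappa\langle\tilde b_j(s),\theta\rangle+\kappa^2E_j(\theta,s,\sigma\kappa).
\]
If $\sigma^2=1-s^2$, then $a_j=-\sigma^2\tilde a_j$ and $b_j=\sigma^2\tilde b_j$, so Taylor's formula with $\rho=\sigma\kappa$ becomes
\begin{equation}\label{eq:taylor}
q_j(c_j(s)+\sigma\kappa\theta)=\sigma^2\,\Psi_j(\theta,s,\sigma,\kappa)\qquad\text{if }\sigma^2=1-s^2 .
\end{equation}
Since $D^2q_j\to2\,\mathrm{Id}$ in $C^{2n+3}(3B)$ and $\int_0^12(1-\lambda)\,d\lambda=1$, we have $E_j\to1$ in $C^{2n+3}$ with respect to $(s,\rho)$, uniformly in $\theta$. Composing with the polynomial map $(\sigma,\kappa)\mapsto\sigma\kappa$ on a bounded set, we get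
\begin{equation}\label{eq:psi}
\Psi_j(\theta,\cdot)\to\kappa^2-1\quad\text{in }C^{2n+2}(\Omega),\text{ uniformly in }\theta .
\end{equation}
The derivatives of $\Psi_j$ in $(s,\sigma,\kappa)$ up to order $2n+2$ are continuous in all variables, including $\theta$. Unlike the original equation, the limit equation $\kappa^2-1=0$ has the simple root $\kappa=1$ for all $(s,\sigma)$.

\emph{Step 3: the rescaled radial function.} By \eqref{eq:psi}, for large $j$ we have $\partial_\kappa\Psi_j\ge\frac12$ for $\kappa\in[\frac12,\frac32]$, and $\Psi_j|_{\kappa=1/2}<0<\Psi_j|_{\kappa=3/2}$. So the equation $\Psi_j=0$ has a unique root $\kappa_j(\theta,s,\sigma)\in(\frac12,\frac32)$. It is continuous in all variables, because a limit of roots is a root and the root in $[\frac12,\frac32]$ is unique. By the implicit function theorem it is of class $C^{2n+2}$ in $(s,\sigma)$. At the root, $|\kappa_j^2-1|=|\Psi_j-(\kappa_j^2-1)|$, so $\kappa_j\to1$ uniformly by \eqref{eq:psi}. We claim that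
\begin{equation}\label{eq:kappa}
\kappa_j(\theta,\cdot)\to1\quad\text{in }C^{2n+2}(J\times J),\text{ uniformly in }\theta .
\end{equation}
Let $\partial^\alpha$ be a derivative in $(s,\sigma)$ with $1\le|\alpha|\le2n+2$. Applying it to the identity $\Psi_j(\theta,s,\sigma,\kappa_j(\theta,s,\sigma))=0$ and using the chain and product rules, we obtain
\[
(\partial_\kappa\Psi_j)\,\partial^\alpha\kappa_j=-\sum\mathrm{const}\cdot(\partial^\beta\partial_\kappa^k\Psi_j)\;\partial^{\alpha_1}\kappa_j\cdots\partial^{\alpha_k}\kappa_j ,
\]
where the finite sum is over $k\ge0$ and $\beta+\alpha_1+\dots+\alpha_k=\alpha$ with all $|\alpha_i|\ge1$, the term $k=1$, $\beta=0$ is excluded, and the constants depend only on the indices. We show $\partial^\alpha\kappa_j\to0$ uniformly by induction on $|\alpha|$. In the term with $k=0$ we have $\beta=\alpha\ne0$, and $\partial^\alpha\Psi_j\to\partial^\alpha(\kappa^2-1)=0$ uniformly by \eqref{eq:psi}. In a term with $k\ge1$, either $k=1$ and $\beta\ne0$, or $k\ge2$; in both cases $1\le|\alpha_i|<|\alpha|$ for all $i$. So the factors $\partial^{\alpha_i}\kappa_j$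 tend to $0$ by the induction hypothesis, while $\partial^\beta\partial_\kappa^k\Psi_j$ is bounded by \eqref{eq:psi}, as $|\beta|+k\le|\alpha|\le2n+2$. Since $\partial_\kappa\Psi_j\ge\frac12$, the claim \eqref{eq:kappa} follows. The same recursion shows, by induction on $|\alpha|$, that $\partial^\alpha\kappa_j$ is continuous in all variables, including $\theta$.

\emph{Step 4: the volume of the sections.} Let $-1<s<1$ and $\sigma=\sqrt{1-s^2}$. By \eqref{eq:taylor}, $q_j(c_j(s)+\sigma\kappa_j\theta)=0$, so this point lies on $\partial K_j$. A ray from the interior point $c_j(s)$ meets $\partial K_j$ exactly once. Hence the section of $K_j$ with the hyperplane $c_j(s)+e^\perp$, which is the hyperplane at height $t_j+\frac{\ell_j}2s$, has the radial function $\theta\mapsto\sigma\kappa_j(\theta,s,\sigma)$ with respect to $c_j(s)$. Polar coordinates in $e^\perp$ and $\sigma^{n-1}=(1-s^2)^m$ give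
\[
V_j\big(t_j+\tfrac{\ell_j}2s\big)=(1-s^2)^mg_j(s),\qquad g_j(s)=G_j\big(s,\sqrt{1-s^2}\big),
\]
where
\[
G_j(s,\sigma)=\frac1{n-1}\int_{S^{n-2}}\kappa_j(\theta,s,\sigma)^{n-1}\,d\theta\qquad(s,\sigma\in J).
\]
By Step 3 we may differentiate under the integral sign, and \eqref{eq:kappa} with the product rule gives $G_j\to\frac1{n-1}|S^{n-2}|=\omega$ in $C^{2n+2}(J\times J)$.

\emph{Step 5: the symmetry.} For a single $\theta$, the function $\kappa_j$ need not be even in $\sigma$, since $\Psi_j$ contains the term $\sigma\kappa\langle\tilde b_j,\theta\rangle$; so Lemma~\ref{lem:even} does not apply to it. But the point $c_j(s)+\rho\theta$ is unchanged under $(\theta,\rho)\mapsto(-\theta,-\rho)$. Accordingly $E_j(-\theta,s,-\rho)=E_j(\theta,s,\rho)$ and $(-\sigma)\kappa\langle\tilde b_j,-\theta\rangle=\sigma\kappa\langle\tilde b_j,\theta\rangle$, so $\Psi_j(-\theta,s,-\sigma,\kappa)=\Psi_j(\theta,s,\sigma,\kappa)$. By uniqueness of the root,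
\[
\kappa_j(-\theta,s,-\sigma)=\kappa_j(\theta,s,\sigma).
\]
The substitution $\theta\mapsto-\theta$ now shows that $G_j$ is even in $\sigma$. Lemma~\ref{lem:even} with $k=n+1$, applied to $G_j-\omega$, gives $g_j\in C^{n+1}[-1,1]$ and
\[
\|g_j-\omega\|_{C^{n+1}[-1,1]}\le C\|G_j-\omega\|_{C^{2n+2}(J\times J)}\to0 .
\]
This proves Proposition~\ref{prop:factor}, and with it Theorems~\ref{thm:B} and~\ref{thm:answer}. \qed

\begin{remark}[The number of derivatives]
The exponent $2n+5$ arises as follows. Lemma~\ref{lem:upper} is applied with $n+1$ derivatives of $g_j$. Lemma~\ref{lem:even} spends two derivatives of $G_j$ for each of them, which gives $2n+2$. The division of $b_j$ by $1-s^2$ costs two more, and passing from $q_j$ to its gradient costs one.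
\end{remark}

\begin{thebibliography}{9}

\bibitem{Problem}
``The Classical Crofton Formula Of Integral Geometry Expresses The Area Of A $k$-'',
\texttt{http://home.mathematik.uni-freiburg.de/rschnei/Wuhan.pdf}.

\bibitem{Schneider}
R.~Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}, 2nd ed.

\end{thebibliography}
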